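# Long paths in uniform spanning trees: the exponent $4/5$

## 1. In $K_n$, two vertices are about $\sqrt n$ apart in a random spanning tree

Throughout, $G=(V,E)$ is a finite connected simple graph with $n=|G|\ge 2$ vertices, $d_v$ is the degree of $v$, and $T$ is a uniformly random spanning tree of $G$ (the UST). For vertices $x\neq y$ we write $\gamma$ for the path from $x$ to $y$ in $T$ and
$$\operatorname{ad}_G(x,y)=E\,d_T(x,y)=\frac1{\tau(G)}\sum_{T}d_T(x,y),$$
where $\tau(G)$ is the number of spanning trees. The letters $P_v,E_v$ refer to simple random walk $S$ started at $v$. The symbol $\tau_B$ is the first time $\ge 0$ that the walk is in $B$; for one vertex we write $\tau_y$.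

We begin with $K_n$, where everything can be computed exactly. The computation needs one tool, which we shall use all through.

**Definition (loop erasure).** For a finite walk $X$, the loop erasure $LE(X)=(\gamma_0,\gamma_1,\dots)$ is given by $\gamma_0=X_0$ and $\gamma_{j+1}=X_{s_j+1}$, where $s_j$ is the time of the last visit of $X$ to $\gamma_j$; we stop when $s_j$ is the final time.

For example, the walk $x,a,b,a,c,y$ has loop erasure $(x,a,c,y)$: the last visit to $a$ is followed by $c$. Clearly $s_0<s_1<\cdots$, and $LE(X)$ is a self-avoiding path.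

**Fact (Wilson's algorithm).** Fix a nonempty set $S$ of roots. Take the other vertices in any order; from each one not yet covered, run a random walk until it hits the current forest, and add the loop erasure of this walk. The result is a uniformly random spanning forest *rooted at* $S$, meaning that each component contains exactly one vertex of $S$. With $S=\{y\}$ and $x$ taken first: $\gamma$ has the law of $LE(X)$, where $X$ is the walk from $x$ stopped at $\tau_y$.

For a walk $\omega$ let $p(\omega)$ be the product of $1/\deg$ over its steps. For a self-avoiding path $\eta$ from $x$ to $v\ne y$ that avoids $y$, put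
$$W(\eta)=\sum_{\omega:\,LE(\omega)=\eta}p(\omega),\qquad Z(\eta)=P_v\big(S_t\notin\eta\text{ for }1\le t\le\tau_y\big),$$
where the sum runs over walks $\omega$ from $x$ to $v$ in $V\setminus\{y\}$.

**Lemma 1.1 (how the path grows).** For such $\eta$,
$$P(\gamma\text{ starts with }\eta)=W(\eta)Z(\eta),\qquad \sum_{\eta\text{ ending at }v}W(\eta)=G_y(x,v),\tag{1}$$
where $G_y(x,v)$ is the expected number of visits to $v$ before $\tau_y$ by a walk from $x$. Given that $\gamma$ starts with $\eta$, the next vertex of $\gamma$ is $z\sim v$ with probability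
$$\frac{h(z)}{\sum_{z'\sim v}h(z')},\qquad h(z)=P_z(\tau_y<\tau_\eta).\tag{2}$$

*Proof.* Realize $\gamma$ as $LE(X)$ and let $\sigma$ be the time of the last visit of $X$ to $v$. If $\gamma$ starts with $\eta$, the last visit times of the vertices of $\eta$ increase along $\eta$ and the largest is $\sigma$. Hence $X$ avoids $\eta$ on $(\sigma,\tau_y]$, and $LE(X[0,\sigma])=\eta$. Conversely, suppose that $LE(X[0,\sigma])=\eta$ and that $X$ avoids $\eta$ on $(\sigma,\tau_y]$. Then the last visits to vertices of $\eta$ are the same for $X$ and for $X[0,\sigma]$, so $\gamma$ starts with $\eta$. Now sum over the possible pieces $\omega=X[0,\sigma]$: by the Markov property each contributes $p(\omega)Z(\eta)$. This is the first formula. For the second, every walk from $x$ to $v$ in $V\setminus\{y\}$ has exactly one loop erasure, so the sum is $\sum_\omega p(\omega)=G_y(x,v)$.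

On this event the vertex after $v$ on $\gamma$ is $X_{\sigma+1}$. The same summation shows that $P(\gamma\text{ starts with }\eta\text{ and continues to }z)=W(\eta)\frac1{d_v}h(z)$, and normalizing gives (2). $\square$

**Proposition 1.2.** In $K_n$, for $x\ne y$ and $0\le \ell\le n-1$,
$$P(d_T(x,y)>\ell)=\prod_{j=0}^{\ell-1}\Big(1-\frac{j+2}n\Big),\qquad\text{and}\qquad \tfrac14\sqrt n\le \operatorname{ad}_{K_n}(x,y)\le 1+\sqrt{\pi n/2}.$$

*Proof.* Suppose $\gamma$ starts with a path $\eta$ of $j$ edges that has not reached $y$. In (2) we have $h(y)=1$ and $h=0$ on $\eta$. By symmetry $h$ has one value $\alpha$ on the other $n-j-2$ vertices. If there are such vertices, harmonicity at one of them reads $(n-1)\alpha=1+(n-j-3)\alpha$, so $\alpha=1/(j+2)$. The next vertex is $y$ with conditional probability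
$$\frac{1}{1+(n-j-2)/(j+2)}=\frac{j+2}{n},$$
and this is also right when $n-j-2=0$. The product formula follows. Since $\sum_{j<\ell}(j+2)=\ell(\ell+3)/2$, the product is at most $e^{-\ell^2/(2n)}$. Summing over $\ell\ge0$ gives $\operatorname{ad}\le1+\int_0^\infty e^{-s^2/(2n)}ds=1+\sqrt{\pi n/2}$. For the lower bound take $\ell=\lfloor\sqrt n/2\rfloor$. The product is at least $1-\ell(\ell+3)/(2n)\ge 1-4\ell^2/(2n)\ge\frac12$ if $\ell\ge1$, and it equals $1$ if $\ell=0$. So $\operatorname{ad}\ge(\ell+1)\cdot\frac12\ge\frac14\sqrt n$. $\square$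

So in $K_n$, where all distances are $1$, tree distances are of order $\sqrt n$. The path ends because $y$ is as exposed as every other vertex. What changes in a general graph? We may hide $y$ behind other vertices, choose the degrees, and force the path through many stages in turn, while distances in $G$ stay small. How much longer can the path become?

## 2. The stretch ratios $A_G$ and $B_G$, and what will be proved

Let $\operatorname{aad}_G$ be the average of $\operatorname{ad}_G(u,v)$ over the $\binom n2$ unordered pairs of distinct vertices, and let $\bar d$ be the average of the graph distance $d_G(u,v)$ over the same pairs. We compare distances in the tree and in the graph: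
$$A_G(u,v)=\frac{\operatorname{ad}_G(u,v)}{d_G(u,v)}\quad(u\ne v),\qquad B_G=\frac{\operatorname{aad}_G}{\bar d},\qquad b(n)=\max\{B_G:|G|=n\}.$$

If $G$ is a tree, both ratios are $1$. If $G$ is a cycle of length $n$, then $T$ omits a uniformly random edge. A pair at distance $k$ is at tree distance $n-k$ with probability $k/n$ and $k$ otherwise, so $\operatorname{ad}=2k(n-k)/n$ and $A_G<2$. There is a long detour, but it is rarely chosen. For $K_n$ both ratios are $\Theta(\sqrt n)$, by Proposition 1.2.

The problem comes from "Open problems from", https://text.www2.warwick.ac.uk/fac/sci/maths/research/events/2014-15/nonsymposium/random/Openprobs.pdf. It quotes, for every $\epsilon>0$, connected graphs with $|G|$ arbitrarily large and $B_G\ge|G|^{3/4-\epsilon}$, and asks whether this is best possible: is $b(n)\le n^{3/4+o(1)}$? The answer is no, and the correct exponent is $4/5$.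

Let $R(x,y)=R_G(x,y)$ be the effective resistance with unit edge resistances (recalled in Section 3). By $c,C>0$ we denote absolute constants, which may change from line to line.

**Theorem 2.1 (upper bound).** For every connected simple graph $G$ on $n\ge2$ vertices and all $x\ne y$,
$$\operatorname{ad}_G(x,y)\le 70\,n^{4/5}(1+\ln n)^{1/5}R(x,y)^{1/5}.$$
Consequently $A_G(x,y)\le70\,n^{4/5}(1+\ln n)^{1/5}d_G(x,y)^{-4/5}$ and $B_G\le70\,n^{4/5}(1+\ln n)^{1/5}\bar d^{\,-4/5}$, where $\bar d\ge1$.

**Theorem 2.2 (lower bound).** For all $n\ge2$,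
$$b(n)\ge c\,n^{4/5}(\log(n+1))^{-6/5}\qquad\text{and}\qquad \max_{|G|=n}\max_{u\ne v}A_G(u,v)\ge c\,n^{4/5}.$$

**Corollary 2.3.** $c\,n^{4/5}(\log(n+1))^{-6/5}\le b(n)\le70\,n^{4/5}(1+\ln n)^{1/5}$, so $b(n)=n^{4/5+o(1)}$, and the statement "$b(n)\le n^{3/4+o(1)}$" is false. Also $c\,n^{4/5}\le\max A_G\le70\,n^{4/5}(1+\ln n)^{1/5}$, the maximum being over $|G|=n$ and pairs $u\neq v$.

**Proposition 2.4 (Theorem 2.1 is sharp up to the logarithm).** For all integers $L\ge1$, $m\ge3$ there are $G,x,y$ with $Lm^5\le n\le5Lm^5$, $R(x,y)\le5L/m^5$ and $\operatorname{ad}_G(x,y)\ge\frac1{160}n^{4/5}R(x,y)^{1/5}$.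

Corollary 2.3 follows from the two theorems, because $\bar d\ge1$ and $d_G\ge1$. The exact powers of the logarithm are not determined here.

## 3. Resistance, forests and determinants

Here are the textbook facts we rely on. For $x\neq y$ let $\varphi(v)=P_v(\tau_x<\tau_y)$. It is harmonic off $\{x,y\}$, and the net current out of $x$ defines $R(x,y)$:
$$\frac1{R(x,y)}=\sum_{w\sim x}(\varphi(x)-\varphi(w))=d_x\,P_x(\tau_y<\tau_x^+),$$
where $\tau^+$ is the first hitting time $\ge1$. The net current out of $y$ is $-1/R(x,y)$. For $y\notin D$ put $C_{\rm eff}(y\leftrightarrow D)=d_yP_y(\tau_D<\tau_y^+)$. Thus $C_{\rm eff}(x\leftrightarrow y)=1/R(x,y)$. In $K_n$ we get $d_xP_x(\tau_y<\tau_x^+)=(n-1)\big(\frac1{n-1}+\frac{n-2}{n-1}\cdot\frac12\big)=\frac n2$, so $R=2/n$.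

* **Thomson.** $R(x,y)$ is the minimum of $\sum_e\theta(e)^2$ over unit flows $\theta$ from $x$ to $y$. Hence $R\le d_G$ (use one geodesic), and $R$ does not increase when edges are added (Rayleigh).
* **Dirichlet.** $C_{\rm eff}(y\leftrightarrow D)$ is the minimum of $\sum_{ab\in E}(g(a)-g(b))^2$ over $g$ with $g(y)=0$ and $g=1$ on $D$. Taking an indicator: the number of edges in any cut separating $x$ from $y$ is at least $1/R(x,y)$.
* **Kirchhoff.** $P(e\in T)=R(e)$, the resistance between the ends of $e$. Also $R(x,y)=\tau_2/\tau$, where $\tau_2$ counts spanning forests with exactly two components, one containing $x$ and the other $y$.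
* **Matrix-tree theorem.** For $\emptyset\ne S\subset V$ let $L_{V\setminus S}$ be the Laplacian restricted to $V\setminus S$ (empty determinant $=1$). Then $\det L_{V\setminus S}$ is the number of spanning forests rooted at $S$.

Two small consequences will be used. First, for $A\subsetneq V$ let $G_A(u,u)$ be the expected number of visits to $u$ before leaving $A$, from $u$. With $D_A$ the diagonal matrix of degrees and $P_A$ the transition matrix killed off $A$, we have $L_A=D_A(I-P_A)$ and $G_A=(I-P_A)^{-1}$. So by Cramer's rule
$$\frac{G_A(u,u)}{d_u}=(L_A^{-1})_{uu}=\frac{\det L_{A\setminus u}}{\det L_A}.\tag{3}$$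
Second, with $\rho=R(x,y)$,
$$G_y(x,v)=d_v\,\rho\,\varphi(v)\le d_v\,\rho .\tag{4}$$
Indeed, reversibility gives $G_y(x,v)/d_v=G_y(v,x)/d_x=\varphi(v)G_y(x,x)/d_x$. The number of visits to $x$ before $\tau_y$ is geometric with success probability $1/(d_x\rho)$, so $G_y(x,x)=d_x\rho$.

Finally, if graphs are glued in a chain at cut vertices, resistances along the chain add, and the UST of the chain is the union of independent USTs of the pieces.

## 4. A chain of cliques gives $3/4$, and what it wastes

In the cycle the detour was rarely taken because it had resistance $n-1$ against the resistance $1$ of the direct edge. So we want a detour that is long for the tree path but has bounded resistance. Proposition 1.2 suggests cliques. Chain $q\ge2$ copies of $K_q$ at vertices $z_0,\dots,z_q$, where the $i$th copy contains $z_{i-1}\ne z_i$, and add the edge $z_0z_q$. Then $n=q(q-1)+1\le q^2$, the chain has resistance $q\cdot\frac2q=2$, and $P(z_0z_q\in T)=\frac{2}{1+2}$, the resistance of $1$ and $2$ in parallel. With probability $\frac13$ the edge is absent. Then $T$ is the UST of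 the chain, and the expected path length is at least $q\cdot\frac14\sqrt q$. Hence $A_G(z_0,z_q)\ge\frac1{12}q^{3/2}\ge\frac1{12}n^{3/4}$.

To see what is wasted, consider any block with about $M$ vertices, resistance $r$ and expected crossing length $\ell$ between its two ends. Chaining $1/r$ copies keeps the resistance bounded, uses about $M/r$ vertices and yields length $\ell/r$. For $K_q$ this is $M=q$, $r=2/q$, $\ell\approx\sqrt q$. But a resistance of order $1/q$ is already forced by the edges at the two end vertices, at most $q$ each. Between two fans of $F$ edges each, we can insert many more stages before they contribute comparable resistance.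

Let a stage be a clique of size $Q$, entered and left through independent sets of size $p$ completely joined to it. A step from a clique vertex has chance about $p/Q$ of going to the exit, and self-intersection limits the path as in $K_Q$. So heuristically a stage gives length $\min(\sqrt Q,Q/p)$ and resistance about $2/(pQ)$. This suggests $p=\sqrt Q$. With $r'$ stages, we want the vertices $r'Q$ to match $F$ and the resistance $r'Q^{-3/2}$ to match $1/F$. This gives $F=Q^{5/4}$. With $Q=m^4$: $p=m^2$, $F=m^5$, $r'=m$, and total length $m\cdot m^2=m^3=F^{3/5}$, better than $F^{1/2}$ for a clique of size $F$. Now we make this rigorous.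

## 5. A block with $m$ clique stages

Let $m\ge3$ and $k=m^2$. The graph $S^\circ$ has vertices $z,z'$ and disjoint sets $A,A'$ (independent, of size $m^5$), $C_1,\dots,C_m$ (cliques of size $k^2=m^4$), $P_0,\dots,P_m$ (independent, of size $k$). Consecutive sets in the list
$$\{z\},\,A,\,P_0,\,C_1,\,P_1,\,C_2,\,\dots,\,C_m,\,P_m,\,A',\,\{z'\}$$
are completely joined; there are no other edges.

In $S^\circ$ the ends are far apart, which is bad for the average distance. So fix $s_i\in C_i$, and let $S$ be $S^\circ$ plus the $m$ *shortcut* edges $zs_i$. Each graph has $N_S=3m^5+m^3+m^2\in[3m^5,4m^5]$ vertices other than $z,z'$. In $S$, all of these are within distance $4$ of $z$: $A$ and the $s_j$ are at distance $1$, $P_0$ and the rest of $C_j$ at distance at most $2$, $P_j$ ($j\ge1$) at distance at most $3$, and $A'$ at distance at most $4$.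

**Step 1: the block has small resistance.** Spread a unit flow from $z$ to $z'$ uniformly over each layer of edges; this conserves flow because the layers are complete bipartite. A layer with $N$ edges costs $1/N$, so
$$R_S(z,z')\le R_{S^\circ}(z,z')\le\frac2{m^5}+\frac2{m^7}+\frac{2m}{m^6}\le\frac5{m^5}.\tag{5}$$

**Step 2: crossing $S^\circ$ takes at least $m^3/32$ steps on average.** That is, we show
$$\ell^\circ:=\operatorname{ad}_{S^\circ}(z,z')\ge m^3/32.\tag{6}$$

Let $\gamma$ be the tree path from $z$ to $z'$. Fix $i$ and put $B_i=P_{i-1}\cup C_i\cup P_i$. The idea is that, while $\gamma$ has used few vertices of $B_i$, each visit to $C_i$ is followed by an exit to $P_i$ with probability only $O(1/k)$.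

There is always an index $j$ with $\gamma_j\in C_i$ and $\gamma_{j+1}\in P_i$: look at the first visit of $\gamma$ to $P_i$. The vertex before it is in $C_i$, since everything beyond $P_i$ can be reached only through $P_i$, and $P_i$ is independent.

Now let $\Gamma=\gamma[0,j]$ with $\gamma_j\in C_i$ and $|\Gamma\cap B_i|\le k/8$. Let $h(u)=P_u(\tau_{z'}<\tau_\Gamma)$. Permuting $C_i\setminus\Gamma$, or $P_i\setminus\Gamma$, or $P_{i-1}\setminus\Gamma$ is an automorphism of $S^\circ$ that fixes $\Gamma$ and $z'$ pointwise. So $h$ is constant on each of these sets, with values $\alpha,\beta,\beta^-$. (If one of the last two sets is empty, its term below is $0$.) The set $C_i\setminus\Gamma$ is nonempty. Harmonicity at one of its vertices, whose degree is $k^2-1+2k$, reads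
$$\alpha(k^2-1+2k)=(|C_i\setminus\Gamma|-1)\alpha+|P_i\setminus\Gamma|\beta+|P_{i-1}\setminus\Gamma|\beta^- .$$
Dropping the last term,
$$|P_i\setminus\Gamma|\beta\le\alpha\,(2k+|C_i\cap\Gamma|)\le\tfrac{17}8k\,\alpha.$$
All of $C_i\setminus\Gamma$ is adjacent to $\gamma_j$. By (2) the conditional probability that $\gamma_{j+1}\in P_i$ is therefore at most
$$\frac{|P_i\setminus\Gamma|\,\beta}{|C_i\setminus\Gamma|\,\alpha}\le\frac{\frac{17}8k}{k^2-\frac k8}=\frac{17}{8k-1}\le\frac3k .$$
If $\alpha=0$, then $|P_i\setminus\Gamma|\beta=0$ and the conditional probability is $0$.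

Call $j$ *early* if $\gamma_j\in C_i$ and $|\gamma[0,j]\cap B_i|\le k/8$. At the last early index, all early $\gamma_j$ lie in $\gamma[0,j]\cap B_i$, so there are at most $k/8$ early indices. Whether $j$ is early is determined by $\gamma[0,j]$. So the expected number of early $j$ with $\gamma_{j+1}\in P_i$ is at most $\frac3k\cdot\frac k8=\frac38$. If $|\gamma\cap B_i|\le k/8$, then the exit index found above is early. Hence $P(|\gamma\cap B_i|\le k/8)\le\frac38$, and
$$E|\gamma\cap B_i|\ge\tfrac58\cdot\tfrac k8\ge\tfrac k{16}.$$
Each vertex lies in at most two of the $B_i$, and $z,z'\notin\bigcup B_i$. So the expected length is at least $E|\gamma\cap\bigcup_iB_i|\ge\frac12\cdot m\cdot\frac k{16}=m^3/32$. $\square$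

**Step 3: the shortcuts do little harm.** We show
$$\ell_S:=\operatorname{ad}_S(z,z')\ge m^3/64.\tag{7}$$
Send a unit flow from $z$ uniformly through $A,P_0,C_1,\dots,P_{i-1}$ onto $C_i$, then from the other vertices of $C_i$ directly to $s_i$. The last step uses fewer than $m^4$ edges with flow $m^{-4}$ each. So
$$R_S(z,s_i)\le m^{-5}+m^{-7}+2m\cdot m^{-6}+m^{-4}\le3m^{-4}.$$
By Kirchhoff and a union bound, the UST of $S$ contains some shortcut with probability at most $3m^{-3}\le\frac38$. Given that it contains none, it is the UST of $S^\circ$. So (6) gives $\ell_S\ge\frac58\cdot\frac{m^3}{32}\ge\frac{m^3}{64}$. $\square$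

We can now prove two of the results.

*Proof of Proposition 2.4.* Chain $L$ copies of $S^\circ$ at $z_0,\dots,z_L$ and take $x=z_0$, $y=z_L$. Then $n=LN_S+L+1\in[Lm^5,5Lm^5]$ and $R\le5L/m^5$ by (5). Hence $n^{4/5}R^{1/5}\le(5Lm^5)^{4/5}(5L/m^5)^{1/5}=5Lm^3$, while $\operatorname{ad}(x,y)=L\ell^\circ\ge Lm^3/32$ by (6). The quotient is at least $\frac1{160}$. $\square$

*Proof of the bound on $A_G$ in Theorem 2.2.* Chain $L=m^5$ copies of $S^\circ$ and add the edge $z_0z_L$. The chain has resistance $R_{\rm chain}\le5$, so $P(z_0z_L\notin T)=1/(1+R_{\rm chain})\ge\frac16$. Given this, $T$ is the UST of the chain, and the expected path length is $L\ell^\circ\ge m^8/32$. As $d_G(z_0,z_L)=1$, we get $A_G(z_0,z_L)\ge m^8/192$. The number of vertices $n_m=m^5N_S+m^5+1$ lies in $[3m^{10},5m^{10}]$ and increases with $m$, and $n_{m+1}/n_m\le\frac53(\frac43)^{10}$. For $n_m\le n<n_{m+1}$ attach $n-n_m$ pendant leaves at $z_0$. This changes neither $d_G(z_0,z_L)$ nor the law of the path, and $A_G\ge m^8/192\ge c\,n^{4/5}$. For $n<n_3$ use $A_G\ge1$ for a tree and decrease $c$. $\square$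

## 6. Hanging the chain on a binary tree

For $B_G$ the graph distance must be small for *typical* pairs, while the tree still follows the chain. A natural try is to join all $z_0,\dots,z_L$ to one hub. The danger is that $T$ breaks a block and travels through the hub. To control this we will cut the rest of the graph between $z_{i-1}$ and $z_i$. With a hub, the natural cuts, which split the chain at block $i$ and put the hub on one side, have $i$ or $L+1-i$ edges, up to about $L/2$. The union bound below would then require $L^2m^{-5}$ to be bounded. With $L\approx m^{5/2}$ we would have about $m^{15/2}$ vertices and tree distances $m^{11/2}$, which is only exponent $11/15$. A binary tree has cuts with few edges, and costs only a logarithm in the diameter.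

Let $t$ be the largest integer with $t2^t\le m^5/10$. As $m\ge3$, we have $t\ge3$. Take a complete binary tree of depth $t$ with leaves $z_0,\dots,z_L$ in order, $L=2^t-1$. For $i=1,\dots,L$ insert a copy $S_i$ of $S$ with $z=z_{i-1}$, $z'=z_i$. The resulting graph $G_m$ is connected and simple, has
$$N=LN_S+2L+1\le2LN_S$$
vertices, and has diameter at most $2t+8$, since each block vertex is within $4$ of a leaf.

**Step 1: with probability at least $\frac12$, no block is broken.** The block $S_i$ meets the rest only at $z_{i-1},z_i$. So $T\cap S_i$ is either a spanning tree of $S_i$ ("unbroken") or a spanning forest of $S_i$ with two components separating $z_{i-1}$ from $z_i$. In the first case the part of $T$ in the rest is a two-component forest separating them; in the second it is a spanning tree of the rest. Here "rest" means $G_m$ minus the interior of $S_i$, with resistance $R_{\rm rest}$ between $z_{i-1}$ and $z_i$. Counting, and using $R=\tau_2/\tau$ on both parts,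
$$P(S_i\text{ broken})=\frac{\tau_2(S)\,\tau({\rm rest})}{\tau_2(S)\,\tau({\rm rest})+\tau(S)\,\tau_2({\rm rest})}=\frac{R_S}{R_S+R_{\rm rest}}\le\frac{R_S}{R_{\rm rest}},$$
where $R_S=R_S(z,z')$.

Next, $1/R_{\rm rest}\le t$. Split the rest into a left side, consisting of $z_0,\dots,z_{i-1}$, the blocks $S_j$ with $j<i$, and all tree nodes whose leftmost leaf has index at most $i-1$, and the remaining right side. No block edge crosses. A left child has the same leftmost leaf as its parent, so the edge between them does not cross. An edge from a parent $p$ to its right child crosses only if the leftmost leaf of $p$ has index at most $i-1$ and that of the child has index larger than $i-1$. Then $z_{i-1}$ lies below the left child of $p$, and $p$ is a proper ancestor of $z_{i-1}$. There are $t$ such ancestors, so at most $t$ edges cross, and the cut bound applies.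

Let $U$ be the event that all blocks are unbroken. By (5) and the union bound,
$$P(U^c)\le L\cdot t\cdot\frac5{m^5}\le\frac{5\,t2^t}{m^5}\le\frac12 .$$
A spanning tree in $U$ consists of arbitrary spanning trees of the blocks, together with a set of binary-tree edges that forms a spanning tree once all the $z_i$ are identified. By this product structure, given $U$ each $T\cap S_i$ is a UST of $S_i$.

**Step 2: tree distances are long.** Let $x,y$ be interior vertices of $S_a,S_b$ with $a<b$. On $U$ the union of the $T\cap S_i$ is a connected subtree of $T$. So the path from $x$ to $y$ stays in the chain of blocks and passes $z_a,\dots,z_{b-1}$. By (7),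
$$\operatorname{ad}(x,y)\ge P(U)\,(b-a-1)\,\ell_S\ge(b-a-1)\,\frac{m^3}{128}.$$
The sum $\sum_{a<b}(b-a-1)$ counts triples $a<c<b$, so it equals $\binom L3\ge L^3/27$. Also $\binom N2\le\frac12N^2\le2L^2N_S^2$. Hence
$$\operatorname{aad}_{G_m}\ge\frac{N_S^2\,L^3m^3}{27\cdot128\cdot2L^2N_S^2}=\frac{Lm^3}{6912}.$$

**Step 3: the parameters.** By maximality of $t$, $(t+1)2^{t+1}>m^5/10$, so $L\ge2^{t-1}\ge m^5/(40(t+1))$. Also $L\le m^5/(10t)$, so $N\le8Lm^5\le m^{10}/t$. Since $2^t=L+1\le N$, we have $t\le C\log N$. As the average distance is at most the diameter,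
$$B_{G_m}\ge\frac{Lm^3}{6912(2t+8)}\ge c\,\frac{m^8}{t^2}\ge c\,\frac{(Nt)^{4/5}}{t^2}=c\,N^{4/5}t^{-6/5}\ge c\,N^{4/5}(\log N)^{-6/5}.$$

**Step 4: all $n$.** We fill the gaps between the sizes $N=N_m$. Both $L$ and $N_S$ are nondecreasing in $m$, the latter strictly, so $N_m$ increases. From $N_m\ge3m^5L\ge3m^{10}/(40(t_m+1))$ and $N_{m+1}\le(m+1)^{10}/t_{m+1}\le(m+1)^{10}/t_m$ we get
$$\frac{N_{m+1}}{N_m}\le\frac{40}3\Big(\frac43\Big)^{10}\cdot\frac43=:C_0 .$$
For $N_m\le n<N_{m+1}$ attach $n-N_m$ pendant leaves at $z_0$. Tree distances between old vertices keep their law. Old pairs form a fraction at least $\frac{N_m(N_m-1)}{n(n-1)}\ge\frac1{2C_0^2}$ of all pairs, and the diameter is at most $2t+9$. So the computation of Step 3 gives $b(n)\ge c\,n^{4/5}(\log n)^{-6/5}$, which is at least $c\,n^{4/5}(\log(n+1))^{-6/5}$. For $2\le n<N_3$ use $b(n)\ge1$ and decrease $c$. This completes the proof of Theorem 2.2, and it already refutes $b(n)\le n^{3/4+o(1)}$. $\square$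

## 7. Low degrees: a cubic bound from one random excursion

We turn to Theorem 2.1. Fix $x\ne y$, write $\rho=R(x,y)$, $p_v=P(v\in\gamma)$, $\lambda=1+\ln n$, and note
$$\operatorname{ad}_G(x,y)\le E|V(\gamma)|=\sum_vp_v.$$

**Lemma 7.1.** $\displaystyle\sum_v\frac{p_v^3}{d_v}\le4\rho .$

On a path graph with ends $x,y$ this is sharp up to a constant: $p_v=1$, $\rho=n-1$, and the sum is $\frac12(n-2)+2$.

*Proof.* The idea is to send a second walk out from $y$ and ask where it first meets $\gamma$, in the order along $\gamma$. Those events are disjoint, and their probabilities contain $Z^3$.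

**Step 1: an excursion sees $Z^2$.** Let $\varphi(v)=P_v(\tau_x<\tau_y)$ and $D=\{\varphi\ge\frac12\}$, so $x\in D$ and $y\notin D$. Independently of $X$, let $\mathcal E$ be an excursion of simple random walk from $y$ up to its first return to $y$. For $v\ne y$ and a self-avoiding path $\eta$ from $x$ to $v$ avoiding $y$,
$$d_y\,P(\mathcal E\text{ visits }\eta\text{ at exactly one time, and then at }v)=d_v\,Z(\eta)^2.\tag{8}$$
To see this, cut $\mathcal E$ at its visit to $v$. The second part is a walk from $v$ that avoids $\eta$ at times $\ge1$ until it hits $y$; these have total weight $Z(\eta)$. The first part $\omega_1$, from $y$ to $v$, becomes such a walk when reversed, and $d_y\,p(\omega_1)=d_v\,p(\text{reversal of }\omega_1)$.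

**Step 2: disjoint events.** Let $A_v$ be the event that $v\in\gamma$ and $\mathcal E$ visits the initial segment of $\gamma$ up to $v$ at exactly one time, at $v$. Then $v$ is the first vertex along $\gamma$ visited by $\mathcal E$, so the events $A_v$ are disjoint. If $v\in D$, then $A_v$ forces $\mathcal E$ to hit $D$. By (1), (8) and independence, $d_yP(A_v)=\sum_{\eta\to v}W(\eta)Z(\eta)\cdot d_vZ(\eta)^2$, the sum being over $\eta$ ending at $v$. So
$$\sum_{v\in D}d_v\sum_{\eta\to v}W(\eta)Z(\eta)^3\le d_y\,P(\mathcal E\text{ hits }D)=C_{\rm eff}(y\leftrightarrow D).\tag{9}$$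

**Step 3: the conductance is at most $2/\rho$.** Let $g=\min(2\varphi,1)$. Then $g(y)=0$ and $g=1$ on $D$. Along each edge the differences of $g$ have the sign of those of $\varphi$ (or vanish) and are at most twice as large. By the Dirichlet principle and summation by parts, with $\varphi$ harmonic off $\{x,y\}$,
$$C_{\rm eff}(y\leftrightarrow D)\le\sum_{ab\in E}(g(a)-g(b))^2\le2\sum_{ab\in E}(\varphi(a)-\varphi(b))(g(a)-g(b))=\frac{2(g(x)-g(y))}{\rho}=\frac2\rho .$$

**Step 4: back to $p_v$.** By Hölder, $\big(\sum WZ\big)^3\le\big(\sum WZ^3\big)\big(\sum W\big)^2$, with sums over $\eta\to v$. Here $\sum WZ=p_v$ and $\sum W=G_y(x,v)\le d_v\rho$ by (1) and (4). So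
$$\sum_{\eta\to v}WZ^3\ge\frac{p_v^3}{(d_v\rho)^2}.$$
Insert this in (9) and use Step 3: $\sum_{v\in D}p_v^3/d_v\le2\rho$. Now exchange $x$ and $y$. The law of $V(\gamma)$ does not change, and $\varphi$ becomes $1-\varphi$, so the same bound holds for the sum over $\{\varphi\le\frac12\}$. The two sets cover $V$. $\square$

Is this enough? By Hölder, $\sum p_v\le(\sum p_v^3/d_v)^{1/3}(\sum d_v^{1/2})^{2/3}\le(4\rho)^{1/3}(2n|E|)^{1/3}$, so
$$E|V(\gamma)|\le2\,(n|E|\rho)^{1/3}.$$
For degrees of order $d$ and $\rho$ of order $1$ this is about $n^{2/3}d^{1/3}$. It is good for small $d$, but for $d$ of order $n$ it is no better than the trivial bound $n$. For $K_n$, where $\rho=2/n$, it gives order $n^{2/3}$ instead of the true $n^{1/2}$. So we need a second bound that improves as the degree grows.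

## 8. High degrees: chords of the path and an exchange symmetry

**Lemma 8.1.** For $d\ge1$ let $H=\{v:d\le d_v<2d\}$ and $\mu=E|V(\gamma)\cap H|$. Then $\mu\le60\,n\sqrt{\lambda/d}$.

For $K_n$ with $d=n-1$ the bound is of order $\sqrt{n\log n}$, so it is sharp up to the logarithm there.

Here is the plan. From a vertex $\gamma_i$ of degree about $d$, walk until the first return to $\gamma$, at $\gamma_j$ say, and erase loops; this gives a chord $\eta$. Scaled by the degree, the returns have total weight $d_{\gamma_i}\ge d$. We bound this weight from above using that $G$ is *simple*: if each vertex is attached to the place where it hits $\gamma$, and $\bar n_i$ is the expected number of vertices attached to $\gamma_i$, then $i$ and $j$ are connected by at most about $\bar n_i\bar n_j$ edges. Summing this over all $j$ gives only $d\lesssim n\,\bar n_i$. For typical $\bar n_i\approx n/\mu$ this yields $\mu\lesssim n^2/d$, which is never better than the trivial $\mu\le n$. The missing gain is a factor $1/|i-j|$. It comes from two observations: a chord of length $b$ is counted $b$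 times by the edge count, and there is a symmetry that exchanges $b$ with $|i-j|$, so that we may pretend $b\ge|i-j|$.

*Notation.* Let $\gamma=(\gamma_0,\dots,\gamma_\ell)$; we also write $\gamma$ for its vertex set. Given $\gamma$, run a walk from $\gamma_i$ until its first return, at a time $\ge1$, to $\gamma$, and call the walk up to then $\omega$. Write $|\eta|$ for the number of edges of a path. Put
$$Y_i(i)=d_{\gamma_i}P(\omega\text{ ends at }\gamma_i),\qquad Y_i(j,b)=d_{\gamma_i}P(\omega\text{ ends at }\gamma_j,\ |LE(\omega)|=b)\quad(j\ne i,\ b\ge1),$$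
so that
$$d_{\gamma_i}=Y_i(i)+\sum_{j\ne i}\sum_{b\ge1}Y_i(j,b).\tag{10}$$

*Example.* In the triangle on $x,y,w$ let $\gamma=(x,y)$, which has probability $\frac23$. From $x$ the walk goes to $y$ directly, or to $w$ and then to $x$ or $y$. So $Y_0(0)=\frac12$, $Y_0(1,1)=1$, $Y_0(1,2)=\frac12$, with sum $2=d_x$. For $\gamma=(x,w,y)$, of probability $\frac13$, the two steps from $x$ give $Y_0(1,1)=1$ and $Y_0(2,1)=1$. The expected weight of pairs starting at $x$ with $|i-j|=1$, $b=2$ is $\frac23\cdot\frac12=\frac13$. With $|i-j|=2$, $b=1$ it is $\frac13\cdot1=\frac13$. They agree, and Step 2 says why.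

*Proof of Lemma 8.1.*

**Step 1: a determinant formula for the weight of a chord.** Let $\eta=(u_0,\dots,u_b)$ be a simple path from $u_0=\gamma_i$ to $u_b=\gamma_j$, $j\ne i$, with interior off $\gamma$. A walk $\omega$ as above with $LE(\omega)=\eta$ consists of the step to $u_1$ (it cannot return to $u_0$), a loop at $u_1$ in $A_1$, the step to $u_2$, a loop at $u_2$ in $A_2$, and so on, where $A_l=V\setminus(\gamma\cup\{u_1,\dots,u_{l-1}\})$. Hence, by (3) and telescoping, since $A_l\setminus u_l=A_{l+1}$,
$$d_{u_0}\sum_{\omega:\,LE(\omega)=\eta}p(\omega)=\prod_{l=1}^{b-1}\frac{G_{A_l}(u_l,u_l)}{d_{u_l}}=\prod_{l=1}^{b-1}\frac{\det L_{A_l\setminus u_l}}{\det L_{A_l}}=\frac{\det L_{V\setminus(\gamma\cup\eta)}}{\det L_{V\setminus\gamma}}.\tag{11}$$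
For $b=1$ both sides are $1$. Moreover, deleting the edges of $\gamma$ from a spanning tree that contains $\gamma$ leaves a forest rooted at $V(\gamma)$, and conversely. So the probability of a given path $\gamma$ is $P(\gamma)=\det L_{V\setminus\gamma}/\tau(G)$.

**Step 2: exchange symmetry.** By Step 1 the weight of a pair $(\gamma,\eta)$ is
$$w(\gamma,\eta):=P(\gamma)\,d_{u_0}\sum_{LE(\omega)=\eta}p(\omega)=\frac{\det L_{V\setminus(\gamma\cup\eta)}}{\tau(G)},$$
which depends only on the vertex set $\gamma\cup\eta$. Now swap $\eta$ with the segment of $\gamma$ between $\gamma_i$ and $\gamma_j$. The new $\gamma$ follows $\eta$ between these two vertices and is again a simple path from $x$ to $y$. The new $\eta$ is the old segment, traversed from $\gamma_i$ to $\gamma_j$, and its interior is off the new $\gamma$. This works for $j>i$ and for $j<i$. (If $\eta$ is an edge of $\gamma$, the swap fixes the pair.) The swap is an involution on pairs. It preserves $\gamma\cup\eta$, hence $w$, and it preserves the starting vertex $u_0$, and it interchanges $|i-j|$ with $|\eta|$. Therefore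
$$\nu(a,b):=E\sum_{i:\gamma_i\in H}\ \sum_{j:|j-i|=a}Y_i(j,b)\qquad\text{satisfies}\qquad\nu(a,b)=\nu(b,a),\tag{12}$$
because $\nu(a,b)$ is the sum of $w(\gamma,\eta)$ over pairs with $u_0\in H$, $|i-j|=a$, $|\eta|=b$.

**Step 3: the chord bound.** Here we use that $G$ is simple. For given $\gamma$ let $q_v(i)$ be the probability that a walk from $v$ first hits $\gamma$ at $\gamma_i$ (time $0$ included), and $\bar n_i=\sum_vq_v(i)$. Then $\sum_i\bar n_i=n$. We claim
$$Y_i(i)\le\bar n_i,\qquad\sum_{b\ge1}b\,Y_i(j,b)\le\bar n_i\bar n_j\quad(j\ne i).\tag{13}$$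
The first bound holds because $Y_i(i)=\sum_{w\sim\gamma_i,\,w\notin\gamma}q_w(i)$.

For the second, let $\Phi$ be a uniform spanning forest rooted at $V(\gamma)$, let $\mathrm{comp}_i$ be the component of $\gamma_i$, and count pairs $(\Phi,f)$ where $f$ is an edge of $G$ between $\mathrm{comp}_i$ and $\mathrm{comp}_j$. In $\Phi+f$ the vertices $\gamma_i,\gamma_j$ are joined by a path $\eta$ with interior off $\gamma$, and all other vertices of $\gamma$ are in separate components. Conversely, from such a forest one gets a pair by deleting any one of the $|\eta|$ edges of $\eta$. The number of such forests with given $\eta$ is $\det L_{V\setminus(\gamma\cup\eta)}$, since deleting all edges of $\eta$ is a bijection onto the forests rooted at $\gamma\cup\eta$. So there are $\sum_\eta|\eta|\det L_{V\setminus(\gamma\cup\eta)}$ pairs. Divide by $\det L_{V\setminus\gamma}$, the number of $\Phi$. By (11),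
$$\sum_{b}b\,Y_i(j,b)=E\big[\#\{f\}\big].$$
As $G$ is simple, each $f$ is determined by its ends, so
$$E[\#\{f\}]\le\sum_{v,w}P(v\in\mathrm{comp}_i,\ w\in\mathrm{comp}_j).$$
Generate $\Phi$ by Wilson's algorithm with $w$ first and then $v$. We have $P(w\in\mathrm{comp}_j)=q_w(j)$. Given the branch of $w$, ending at $\gamma_j$, the walk from $v$ must not meet this branch if $v$ is to be in $\mathrm{comp}_i$, and it must hit $\gamma$ first at $\gamma_i$. The conditional probability is at most $q_v(i)$. Summing $q_v(i)q_w(j)$ gives (13). (In the triangle with $\gamma=(x,y)$: $1+2\cdot\frac12=2\le\frac32\cdot\frac32$.)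

**Step 4: combining symmetry and chord bound.** By (12), $\sum_{a,b}\nu(a,b)\le2\sum_{b\ge a}\nu(a,b)$. With (10) this gives
$$d\mu\le E\sum_{i:\gamma_i\in H}d_{\gamma_i}\le E\sum_{i:\gamma_i\in H}K_i,\qquad K_i:=Y_i(i)+2\sum_{j\ne i}\ \sum_{b\ge|i-j|}Y_i(j,b).\tag{14}$$
There are two bounds on $K_i$. Trivially, $K_i\le2d_{\gamma_i}<4d$ when $\gamma_i\in H$. And since $b\ge|i-j|$ in the sum, (13) gives
$$K_i\le\bar n_i+2\bar n_i\sum_{j\ne i}\frac{\bar n_j}{|i-j|}.\tag{15}$$

**Step 5: most indices see a bounded density.** We show that $\bar n$ is at most of order $A$ around most $i$, at all scales. Let $A\ge1$. Put $\bar n_j=0$ outside $0\le j\le\ell$, and call $i$ *bad* if $\sum_{|j-i|\le r}\bar n_j>A(2r+1)$ for some integer $r\ge0$; choose one such $r=r_i$ for each bad $i$. Go through the intervals $[i-r_i,i+r_i]$ by decreasing radius and select each one that is disjoint from those already selected. The interval of each bad $i$ meets (or is) a selected interval of radius $r\ge r_i$, so $i$ is within $r+r_i\le2r$ of its center. Summing over the selected intervals,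
$$\#\{\text{bad }i\}\le\sum(4r+1)\le2\sum(2r+1)\le\frac2A\sum_j\bar n_j=\frac{2n}A .$$

For good $i$ we have $\bar n_i\le A$, and $N(r):=\sum_{0<|j-i|\le r}\bar n_j\le A(2r+1)\le3Ar$ for $r\ge1$. All $|i-j|$ are below $n$, so summation by parts gives
$$\sum_{j\ne i}\frac{\bar n_j}{|i-j|}=\sum_{r=1}^{n}\frac{N(r)-N(r-1)}r=\sum_{r=1}^{n-1}\frac{N(r)}{r(r+1)}+\frac{N(n)}n\le\sum_{r=1}^{n-1}\frac{3A}{r+1}+3A\le3A\ln n+3A=3A\lambda .$$
So by (15), $K_i\le A+6A^2\lambda\le7A^2\lambda$ for good $i$.

**Step 6: choosing $A$.** Use the trivial bound for bad $i$ and the last one for good $i$ in (14):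
$$d\mu\le4d\cdot\frac{2n}A+7A^2\lambda\,\mu .$$
If $\mu=0$ there is nothing to prove. Otherwise take $A=16n/\mu\ge16$. The first term is then $d\mu/2$, so $\frac d2\le7A^2\lambda=7\cdot256\,(n/\mu)^2\lambda$. That is, $\mu^2\le3584\,n^2\lambda/d\le3600\,n^2\lambda/d$. $\square$

## 9. Balancing the two bounds at degree $n^{2/5}$

Lemma 7.1 grows with the degree like $d^{1/3}$, and Lemma 8.1 decays like $d^{-1/2}$. For $\rho$ of order $1$, $n^{2/3}d^{1/3}$ and $nd^{-1/2}$ meet at $d=n^{2/5}$, with value $n^{4/5}$. In the graph built for the bound on $A_G$ in Section 5, $n$ is of order $m^{10}$, and the vertices of the cliques have degree of order $m^4$, which is $n^{2/5}$ up to constants.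

*Proof of Theorem 2.1.*

**Step 1: both bounds on a dyadic degree class.** For $s=0,1,2,\dots$ let $H_s=\{v:2^s\le d_v<2^{s+1}\}$ and $m_s=\sum_{v\in H_s}p_v$. All degrees are at least $1$, so these classes cover $V$. By Hölder and Lemma 7.1,
$$m_s^3\le n^2\sum_{v\in H_s}p_v^3\le n^2\,2^{s+1}\sum_{v\in H_s}\frac{p_v^3}{d_v}\le n^2\,2^{s+1}\cdot4\rho,\qquad\text{so}\qquad m_s\le2\cdot2^{s/3}\rho^{1/3}n^{2/3}.\tag{16}$$
By Lemma 8.1 with $d=2^s$,
$$m_s\le60\,n\,\lambda^{1/2}\,2^{-s/2}.\tag{17}$$

**Step 2: where they cross.** As functions of real $s$, one bound increases and the other decreases, and they agree at some $s^*$. Their common value $v^*$ satisfies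
$$(v^*)^5=(v^*)^3(v^*)^2=\big(8\cdot2^{s^*}\rho n^2\big)\big(3600\,n^2\lambda\,2^{-s^*}\big)=28800\,\rho\lambda n^4 .$$
As $8^5=32768$, we get $v^*\le8\,n^{4/5}\rho^{1/5}\lambda^{1/5}$.

**Step 3: summing.** For $s\le s^*$ the bound (16) is $v^*2^{-(s^*-s)/3}$, and for $s>s^*$ the bound (17) is $v^*2^{-(s-s^*)/2}$. Two geometric series give
$$\sum_sm_s\le v^*\Big(\frac1{1-2^{-1/3}}+\frac1{1-2^{-1/2}}\Big)\le8.3\,v^*\le70\,n^{4/5}\rho^{1/5}\lambda^{1/5}.$$
Since $\operatorname{ad}_G(x,y)\le\sum_vp_v=\sum_sm_s$, the main inequality is proved.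

**Step 4: the ratios.** As $R(x,y)\le d_G(x,y)$, dividing by $d_G(x,y)$ gives the bound on $A_G$. For $B_G$, average the main inequality over pairs. By Jensen the average of $R^{1/5}\le d_G^{1/5}$ is at most $\bar d^{\,1/5}$, so $\operatorname{aad}_G\le70\,n^{4/5}\lambda^{1/5}\bar d^{\,1/5}$. Dividing by $\bar d\ge1$ gives $B_G\le70\,n^{4/5}\lambda^{1/5}\bar d^{\,-4/5}$. $\blacksquare$
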